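\title{Separable simple $C^*$-algebras share one regular $\sigma$-completion}

\begin{abstract}
The regular $\sigma$-completion $\widehat{A}$ of a unital $C^*$-algebra $A$ adjoins least upper bounds of bounded increasing sequences while keeping $A$ order dense. We prove that $\widehat{A}$ is one and the same algebra, up to $*$-isomorphism, for all separable, simple, unital, infinite dimensional $A$; it is the completion $\widehat{F}$ of the Fermion algebra. More generally, for a separable unital $A$ the completion is a factor if and only if $A$ is prime, and it is then either $B(H)$ with $H$ separable or $\widehat{F}$. The proof enlarges $A$, in an irreducible representation, by spectral projections that do not change the completion, and finds in the larger algebra a copy of a fixed AF-algebra with the same completion.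
\end{abstract}

\section{Introduction}

A $C^*$-algebra can be completed to an algebra in which bounded increasing sequences have least upper bounds by representing it on a Hilbert space and taking the weak closure, but the outcome depends on the representation. The completion studied here uses only the order of the algebra and involves no choice. We ask how much of a simple algebra it remembers.

\subsection*{The completion}
For a $C^*$-algebra $B$ let $B_{sa}$ be the set of self-adjoint elements, ordered by the cone of positive elements. A $C^*$-subalgebra of a unital algebra is always required to contain the unit, except for corners $fBf$, whose unit is the projection $f$. A unital $C^*$-algebra $B$ is \emph{monotone $\sigma$-complete} if every norm-bounded increasing sequence in $B_{sa}$ has a least upper bound in $B_{sa}$, and \emph{monotone complete} if every norm-bounded upward-directed subset of $B_{sa}$ has one. A \emph{factor} is a monotone complete $C^*$-algebra with trivial center; it need not be a von Neumann algebra.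

A $C^*$-subalgebra $A$ of a unital $C^*$-algebra $B$ is \emph{regular} in $B$ if every $b\in B_{sa}$ is the least upper bound in $B_{sa}$ of $\{a\in A_{sa}: a\le b\}$ and the greatest lower bound in $B_{sa}$ of $\{a\in A_{sa}: a\ge b\}$. Thus $b$ is determined by the cut that it defines in $A_{sa}$, as a real number is determined by its cut in $\mathbb{Q}$. The first condition for $-b$ is the second condition for $b$, so only suprema have to be checked.

Let $C$ be monotone $\sigma$-complete. A $C^*$-subalgebra of $C$ is \emph{$\sigma$-closed} if it contains the supremum, computed in $C$, of each of its norm-bounded increasing sequences of self-adjoint elements. An intersection of $\sigma$-closed subalgebras is $\sigma$-closed, so every $C^*$-subalgebra $B\subseteq C$ lies in a smallest one, denoted $B^{\sigma}$, and $B$ \emph{$\sigma$-generates} $C$ if $B^{\sigma}=C$.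

The \emph{regular $\sigma$-completion} of a unital $C^*$-algebra $A$ is a monotone $\sigma$-complete $C^*$-algebra $\widehat{A}$ that contains $A$ as a regular subalgebra and is $\sigma$-generated by $A$. We use two known facts without proof.
\begin{itemize}
\item[(F1)] For every unital $C^*$-algebra $A$ the regular $\sigma$-completion exists and is unique up to a $*$-isomorphism fixing $A$.
\item[(F2)] If $A$ is separable, simple, unital and infinite dimensional, for example a UHF algebra, then $\widehat{A}$ is monotone complete, it is a factor which is not a von Neumann algebra, and its pure state space is separable.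
\end{itemize}
Fact (F2) enters only in the proof of Theorem~\ref{thm:prime}, and its last clause is not used.

\subsection*{The problem}
The following is recorded as open in \cite{MCGD}. Let $A_1$ and $A_2$ be separable, simple, unital, infinite dimensional $C^*$-algebras whose pure state spaces, with the weak$^*$ topology, have no isolated points. How different can $\widehat{A_1}$ and $\widehat{A_2}$ be? Do they take the same value in the weight semigroup, and do they have the same spectroid? If so, does some other invariant distinguish them, or are they in fact isomorphic? The weight semigroup and the spectroid are classification invariants of monotone complete $C^*$-algebras introduced by Sait\^o and Wright. Isomorphic algebras share them, so we need only the last question: \emph{must $\widehat{A_1}$ and $\widehat{A_2}$ be $*$-isomorphic?}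

The simplest cases point both ways. If $A$ is finite dimensional, bounded increasing sequences converge in norm to their suprema, so $\widehat{A}=A$ and nothing is forgotten. In infinite dimensions much is forgotten: every algebra between $K(H)+\mathbb{C}1$ and $B(H)$ has completion $B(H)$ (Example~\ref{ex:BH}), and $C[0,1]$, whose only projections are $0$ and $1$, has the same completion as $C(\{0,1\}^{\mathbb{N}})$, in which the projections span a dense subspace (Example~\ref{ex:interval}). In these examples one algebra sits regularly inside the other. For simple algebras there may be no inclusion at all. Let $F$ be the \emph{Fermion} (CAR) \emph{algebra}, the inductive limit of the matrix algebras $M_{2^k}$ under $x\mapsto x\otimes 1_2$. A projection in $F$ is unitarily equivalent to a nearby projection in some $M_{2^k}$, so its trace is a dyadic rational, and $F$ contains no unital copy of $M_3$; in the same way the UHF algebra built from the $M_{3^k}$ contains no unital copy of $M_2$. Moreover $F$ has a tracial state, whereas the Cuntz algebra $\mathcal{O}_2$ contains isometries $s_1,s_2$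 with $s_1s_1^*+s_2s_2^*=1$, which forces $\tau(1)=2\tau(1)$ for any trace $\tau$. One might expect the completion to retain such differences. It retains none of them.

\subsection*{Results}
An AF-algebra is the norm closure of an increasing union of finite dimensional $C^*$-algebras.

\begin{theorem}\label{thm:main}
There is one unital separable AF-algebra $\mathfrak{D}$, given explicitly in Section~\ref{sec:tower}, such that $\widehat{A}\cong\widehat{\mathfrak{D}}$ for every separable unital $C^*$-algebra $A$ that has a faithful irreducible representation $\pi$ on an infinite dimensional Hilbert space $H$ with $\pi(A)\cap K(H)=0$. In particular $\widehat{A}\cong\widehat{\mathfrak{D}}$ for every separable, simple, unital, infinite dimensional $A$, and so $\widehat{A}\cong\widehat{F}$.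
\end{theorem}

Hence $\widehat{A_1}$ and $\widehat{A_2}$ are always $*$-isomorphic. They have the same value in the weight semigroup and the same spectroid, and no isomorphism invariant distinguishes them. The hypothesis on isolated points is not used; it holds automatically (Remark~\ref{rem:isolated}). For instance, UHF algebras of all types, the Cuntz algebras $\mathcal{O}_n$ $(2\le n\le\infty)$, the irrational rotation algebras and $C^*_r(\mathbb{F}_2)$ all have the same regular $\sigma$-completion. Being $\widehat{F}$, it is $\sigma$-generated by an increasing sequence of full matrix algebras; being $\widehat{\mathcal{O}_2}$, it has no tracial state.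

A $C^*$-algebra is \emph{prime} if $IJ\neq 0$ for any two nonzero closed two-sided ideals $I,J$.

\begin{theorem}\label{thm:prime}
Let $A$ be a unital separable $C^*$-algebra. Then $\widehat{A}$ is a factor if and only if $A$ is prime. In that case exactly one of the following holds:
\begin{itemize}
\item[(a)] $\widehat{A}\cong B(H)$ with $H$ separable; this happens if and only if some faithful irreducible representation of $A$ has a nonzero compact operator in its image;
\item[(b)] $\widehat{A}\cong\widehat{F}$.
\end{itemize}
\end{theorem}

So apart from the algebras $B(H)$ with $H$ separable, exactly one factor is the regular $\sigma$-completion of a separable unital $C^*$-algebra.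

\subsection*{The method}
Since $A$ and $\mathfrak{D}$ need not contain one another, we place both in a third algebra $R$ and show $\widehat{A}\cong\widehat{R}\cong\widehat{\mathfrak{D}}$. Section~\ref{sec:regular} gives a criterion for a subalgebra $B\subseteq R$ to have the same completion as $R$, and a test for regularity: it suffices that vector states extend uniquely from $B$ to $R$. In Section~\ref{sec:R} we represent $A$ irreducibly and let $R$ arise from $A$ by adjoining, repeatedly, spectral projections at points that are not eigenvalues; these can be squeezed from both sides by continuous functions, and therefore cost nothing. The algebra $R$ has enough projections that, near a given vector, finitely many elements of $A$ look like matrices (Section~\ref{sec:excision}). Section~\ref{sec:tower} assembles these matrix algebras into a copy $D$ of $\mathfrak{D}$, and Section~\ref{sec:D} shows that $\widehat{D}\cong\widehat{R}$. Section~\ref{sec:prime} proves Theorem~\ref{thm:prime}.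

Inner products are linear in the first variable, and $\omega_\xi(x)=\langle x\xi,\xi\rangle$ is the vector state of a unit vector $\xi$.

\section{Subalgebras with the same completion}\label{sec:regular}

A supremum computed in a subalgebra is in general larger than the supremum computed in the ambient algebra. Regularity rules this out.

\begin{lemma}\label{lem:sup}
Let $R$ be regular in $C$. If $S\subseteq R_{sa}$ has supremum $s$ in $R_{sa}$, then $s$ is the supremum of $S$ in $C_{sa}$.
\end{lemma}

\begin{proof}
Let $y\in C_{sa}$ be an upper bound of $S$. Every $r\in R_{sa}$ with $r\ge y$ is an upper bound of $S$ in $R_{sa}$, so $r\ge s$. Thus $s$ is a lower bound of $\{r\in R_{sa}:r\ge y\}$, whose greatest lower bound is $y$, and $s\le y$.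
\end{proof}

The next lemma is our only link between the strong operator topology and the abstract algebra $\widehat{R}$.

\begin{lemma}\label{lem:strong}
Let $R\subseteq B(H)$ be a $C^*$-subalgebra and let $(h_n)$ be an increasing sequence in $R_{sa}$ that converges strongly to an operator $h\in R$. Then $h$ is the supremum of $(h_n)$ in $\widehat{R}_{sa}$.
\end{lemma}

\begin{proof}
The numbers $\langle h_n\eta,\eta\rangle$ increase to $\langle h\eta,\eta\rangle$ for each $\eta\in H$. Hence $h\ge h_n$, and $c\ge h$ for every $c\in R_{sa}$ that dominates all $h_n$. So $h$ is the supremum in $R_{sa}$, and Lemma~\ref{lem:sup} applies with $C=\widehat{R}$.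
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $B$ be a regular subalgebra of $R$, and form $B^{\sigma}$ in $\widehat{R}$. If $R\subseteq B^{\sigma}$, then $B^\sigma=\widehat{R}$ and $\widehat{B}\cong\widehat{R}$.
\end{lemma}

\begin{proof}
The algebra $B^{\sigma}$ is $\sigma$-closed and contains $R$, which $\sigma$-generates $\widehat{R}$; so $B^{\sigma}=\widehat{R}$. By (F1) it remains to show that $B$ is regular in $\widehat{R}$. Let $b\in\widehat{R}_{sa}$, and let $y\in\widehat{R}_{sa}$ dominate every $d\in B_{sa}$ with $d\le b$. Take $r\in R_{sa}$ with $r\le b$. Then $r$ is the supremum of $\{d\in B_{sa}:d\le r\}$ in $R_{sa}$, hence in $\widehat{R}_{sa}$ by Lemma~\ref{lem:sup}. These $d$ satisfy $d\le b$, so $y$ dominates them and $y\ge r$. Since $b$ is the supremum of all such $r$, we get $y\ge b$.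
\end{proof}

\begin{example}\label{ex:BH}
Let $H$ be separable and let $A$ be a $C^*$-subalgebra of $B(H)$ with $K(H)\subseteq A$. Then $\widehat{A}\cong B(H)$. Indeed, choose finite rank projections $P_n$ increasing strongly to $1$. For $b\in B(H)_{sa}$ and $\lambda=\|b\|$, the elements $(b+\lambda)^{1/2}P_n(b+\lambda)^{1/2}-\lambda$ lie in $A$ and increase strongly to $b$. So $b$ is the supremum of a sequence of elements of $A_{sa}$ below it. This shows both that $A$ is regular in $B(H)$ and that $A$ $\sigma$-generates $B(H)$, which is monotone complete.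
\end{example}

\begin{example}\label{ex:interval}
Let $L^\infty[0,1]$ act on $L^2[0,1]$ by multiplication. Let $A=C[0,1]$, let $D_k$ consist of the functions that are constant on each interval $((j-1)2^{-k},j2^{-k})$, $1\le j\le 2^k$, and let $D$ be the norm closure of $\bigcup_k D_k$. Matching $D_k$ with the functions of the first $k$ coordinates gives $D\cong C(\{0,1\}^{\mathbb{N}})$, and $A\subseteq D$ by uniform continuity. For a real $b\in D_k$ with $M=\|b\|$ put
\[
a_n(s)=-M+\bigl(b(s)+M\bigr)\min\bigl(1,\,n\operatorname{dist}(s,2^{-k}\mathbb{Z})\bigr).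
\]
The last factor vanishes at the jumps of $b$, so $a_n$ is continuous, and $a_n$ increases to $b$ off the jumps, hence strongly. By Lemma~\ref{lem:strong}, $b\in A^{\sigma}\subseteq\widehat{D}$, and so $D\subseteq A^{\sigma}$. For regularity let $b'\in D_{sa}$, and let $c\in D_{sa}$ dominate all $a\in A_{sa}$ with $a\le b'$. Given $\varepsilon>0$, pick a real step function $b$ with $\|b-b'\|\le\varepsilon$. Then $a_n-\varepsilon\le b'$, so $c\ge a_n-\varepsilon$ for all $n$ and $c\ge b-\varepsilon\ge b'-2\varepsilon$. Thus $c\ge b'$. Lemma~\ref{lem:criterion} gives that $C[0,1]$ and $C(\{0,1\}^{\mathbb{N}})$ have isomorphic completions.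
\end{example}

In Example~\ref{ex:interval}, $D$ arises from $A$ by adjoining spectral projections $\chi_{(t,\infty)}(h)$ of the operator $h$ of multiplication by $s$, which has no eigenvalues. This is the model for Section~\ref{sec:R}. In a noncommutative algebra one cannot write down the elements of $B$ below a given $b$ so explicitly, and regularity has to be obtained by duality. We recall Krein's extension theorem: if $V$ is an ordered real vector space with order unit $1$ and $V_0\subseteq V$ is a subspace containing $1$, then every linear functional on $V_0$ that is nonnegative on the positive elements of $V_0$ extends to a positive linear functional on $V$.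

\begin{lemma}\label{lem:test}
Let $B\subseteq R\subseteq B(H)$ be $C^*$-subalgebras. Suppose that for all $\xi$ in a dense subset $\Xi$ of the unit sphere of $H$, every state of $B(H)$ that agrees with $\omega_\xi$ on $B$ agrees with $\omega_\xi$ on $R$. Then $B$ is regular in $R$.
\end{lemma}

\begin{proof}
Fix $b\in R_{sa}$ and $\xi\in\Xi$, and let $\alpha=\sup\{\omega_\xi(d):d\in B_{sa},\ d\le b\}$; then $-\|b\|\le\alpha\le\omega_\xi(b)$. We claim that $\alpha=\omega_\xi(b)$. This holds if $b\in B$. If $b\notin B$, define $\psi(d+tb)=\omega_\xi(d)+t\alpha$ on $B_{sa}+\mathbb{R}b$, and suppose that $d+tb\ge0$. If $t=0$, then $\omega_\xi(d)\ge 0$. If $t>0$, then $-d/t\le b$, so $\alpha\ge-\omega_\xi(d)/t$. If $t<0$, then $b\le d/|t|$, so every $d'\in B_{sa}$ with $d'\le b$ has $\omega_\xi(d')\le\omega_\xi(d)/|t|$, and $\alpha\le\omega_\xi(d)/|t|$. In each case $\psi(d+tb)\ge0$. By Krein's theorem $\psi$ extends to a positive functional on $B(H)_{sa}$, and then by complex linearity to a state of $B(H)$. It agrees with $\omega_\xi$ on $B$, hence on $R$, and $\alpha=\psi(b)=\omega_\xi(b)$.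

Now let $c\in R_{sa}$ dominate all $d\in B_{sa}$ with $d\le b$. Then $\omega_\xi(c)\ge\alpha=\omega_\xi(b)$ for every $\xi\in\Xi$, and $c\ge b$ because $\Xi$ is dense.
\end{proof}

\section{Adjoining spectral projections}\label{sec:R}

From here to the end of Section~\ref{sec:D}, $A$ is an algebra as in the first sentence of Theorem~\ref{thm:main}, identified with its image: $A\subseteq B(H)$ is separable, unital and irreducible, $H$ is infinite dimensional, and $A\cap K(H)=0$. Irreducibility means that $A\xi$ is dense for every $\xi\ne0$; in particular $H$ is separable.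

We use the Borel functional calculus of a self-adjoint operator $h$: if bounded Borel functions $\phi_n$ converge pointwise to $\phi$ and are uniformly bounded, then $\phi_n(h)\to\phi(h)$ strongly, and $\chi_{\{t\}}(h)$ is the projection onto $\ker(h-t)$. As $H$ is separable, $h$ has at most countably many eigenvalues.

The algebra $A$ need not have the projections required to build matrix algebras in it. We add them. Consider the following property of a $C^*$-subalgebra $E\subseteq B(H)$:
\begin{itemize}
\item[($\dagger$)] if $h\in E_{sa}$ and $t\in\mathbb{R}$ is not an eigenvalue of $h$, then $\chi_{(t,\infty)}(h)\in E$.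
\end{itemize}
It holds for $B(H)$ and passes to intersections. Let $R$ be the smallest $C^*$-subalgebra of $B(H)$ that contains $A$ and satisfies ($\dagger$). To prove that $R$ lies in an algebra $E\supseteq A$, it is enough to verify ($\dagger$) for $E$.

For fixed $t$ define continuous functions
\[
f_n(s)=\min\bigl(1,\max(0,n(s-t))\bigr),\qquad g_n(s)=\min\bigl(1,\max(0,1+n(s-t))\bigr).
\]
Then $f_n$ increases to $\chi_{(t,\infty)}$ and $g_n$ decreases to $\chi_{[t,\infty)}$. If $t$ is not an eigenvalue of $h$, the projection $p=\chi_{(t,\infty)}(h)$ equals $\chi_{[t,\infty)}(h)$, and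
\begin{equation}\label{eq:squeeze}
f_n(h)\le p\le g_n(h),\qquad f_n(h)\to p\ \text{ and }\ g_n(h)\to p\ \text{ strongly.}
\end{equation}

To apply Lemma~\ref{lem:test} we must show that a state $\psi$ which agrees with $\omega_\xi$ on $A$ agrees with it on $R$. The state $\psi$ need not respect strong limits. For $h\in A_{sa}$, \eqref{eq:squeeze} still forces $\psi(p)=\omega_\xi(p)$, since $\psi(p)$ lies between $\omega_\xi(f_n(h))$ and $\omega_\xi(g_n(h))$. This says nothing yet about products such as $apa'p'$. To control them we replace the scalar valued $\psi$ by an operator valued map, which irreducibility makes possible, and squeeze at the level of operators.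

\begin{proposition}\label{prop:unique}
Let $\xi\in H$ be a unit vector and let $\psi$ be a state of $B(H)$ with $\psi|_A=\omega_\xi|_A$. Then $\psi|_R=\omega_\xi|_R$.
\end{proposition}

\begin{proof}
Let $(\rho,K,\eta)$ be the GNS triple of $\psi$, so that $\psi(x)=\langle\rho(x)\eta,\eta\rangle$ for $x\in B(H)$. For $a\in A$ we have $\|a\xi\|^2=\omega_\xi(a^*a)=\psi(a^*a)=\|\rho(a)\eta\|^2$. Since $A\xi$ is dense, $a\xi\mapsto\rho(a)\eta$ extends to an isometry $U:H\to K$ with $U\xi=\eta$. Put $\Phi(x)=U^*\rho(x)U$, a positive linear map on $B(H)$ with $\langle\Phi(x)\xi,\xi\rangle=\psi(x)$, and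
\[
E=\{x\in B(H): \rho(x)U=Ux\ \text{ and }\ \rho(x^*)U=Ux^*\}.
\]
This is a norm closed, self-adjoint linear space, and it is an algebra because $\rho(xy)U=\rho(x)Uy=Uxy$ for $x,y\in E$, with the same computation for $y^*x^*$. It contains $A$, since $\rho(a)Ua'\xi=\rho(aa')\eta=Uaa'\xi$ for $a,a'\in A$. For $x\in E$ we have $\Phi(x)=U^*Ux=x$, and therefore $\psi(x)=\omega_\xi(x)$. It remains to verify ($\dagger$) for $E$.

Let $h\in E_{sa}$, let $t$ not be an eigenvalue of $h$, and let $p=\chi_{(t,\infty)}(h)$. The operators $f_n(h)$ and $g_n(h)$ lie in $E$ and so are fixed by $\Phi$. Applying $\Phi$ to \eqref{eq:squeeze} gives $f_n(h)\le\Phi(p)\le g_n(h)$, and in the limit $\Phi(p)=p$. As $p$ and $\rho(p)$ are projections,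
\[
(\rho(p)U-Up)^*(\rho(p)U-Up)=\Phi(p)-\Phi(p)p-p\Phi(p)+p=0,
\]
so $p\in E$.
\end{proof}

The hypothesis $A\cap K(H)=0$ enters the whole proof only through the next observation.

\begin{lemma}\label{lem:rank}
If $p\in B(H)$ is a projection of finite rank and $a\in A_{sa}$ satisfies $a\le p$, then $a\le0$.
\end{lemma}

\begin{proof}
A nonzero vector $\eta$ in the range of $e=\chi_{(0,\infty)}(a)$ has $\langle p\eta,\eta\rangle\ge\langle a\eta,\eta\rangle>0$. So $p$ is injective on $eH$, and $e$ has finite rank. Then the positive part $a_+=ae$ lies in $A\cap K(H)=0$.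
\end{proof}

\begin{proposition}\label{prop:R}
\begin{itemize}
\item[(i)] $A$ is regular in $R$.
\item[(ii)] Every nonzero projection in $R$ has infinite rank.
\item[(iii)] $A$ $\sigma$-generates $\widehat{R}$, and $\widehat{A}\cong\widehat{R}$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Combine Proposition~\ref{prop:unique} with Lemma~\ref{lem:test}.

(ii) Let $p\in R$ be a projection of finite rank. By Lemma~\ref{lem:rank}, $0$ is an upper bound of $\{a\in A_{sa}:a\le p\}$, whose least upper bound is $p$ by (i). So $p\le0$ and $p=0$.

(iii) Form $A^{\sigma}$ in $\widehat{R}$. The $C^*$-algebra $E=R\cap A^{\sigma}\subseteq B(H)$ contains $A$. Let $h\in E_{sa}$, let $t$ not be an eigenvalue of $h$, and let $p=\chi_{(t,\infty)}(h)$, which lies in $R$. The operators $f_n(h)\in E$ increase strongly to $p$, so $p=\sup_n f_n(h)$ in $\widehat{R}_{sa}$ by Lemma~\ref{lem:strong}, and $p\in A^{\sigma}$. Thus $E$ satisfies ($\dagger$), and $R\subseteq A^{\sigma}$. Lemma~\ref{lem:criterion} and (i) finish the proof.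
\end{proof}

\section{Excision, and a first matrix algebra}\label{sec:excision}

Kadison's transitivity theorem states: if $A\subseteq B(H)$ is an irreducible $C^*$-algebra, $V\subseteq H$ is a finite dimensional subspace and $T\in B(H)$ is self-adjoint, then there is $y\in A_{sa}$ with $yv=Tv$ for all $v\in V$. Applying this to the real and imaginary parts of an arbitrary $T$ gives $y\in A$ with $yv=Tv$ and $y^*v=T^*v$ for $v\in V$. For the rank one operator $T=\langle\,\cdot\,,\zeta\rangle\zeta'$, whose adjoint is $\langle\,\cdot\,,\zeta'\rangle\zeta$, this reads as follows.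
\begin{itemize}
\item[(T)] Let $\zeta$ be a unit vector, $\zeta'$ any vector, and $V\ni\zeta$ a finite dimensional subspace. There is $y\in A$ with $y\zeta=\zeta'$ and $y^*v=\langle v,\zeta'\rangle\zeta$ for all $v\in V$.
\end{itemize}
In particular, if $\eta\notin\mathbb{C}\xi$, there is $a\in A$ with $a\xi=0$ and $a\eta\ne0$: take for $T$ the projection onto the component of $\eta$ orthogonal to $\xi$.

\begin{remark}\label{rem:eigenvalue}
The restriction on $t$ in ($\dagger$) cannot be dropped. Fix a unit vector $\xi$, let $(n_i)$ be dense in the unit ball of $\{n\in A:n\xi=0\}$, and put $h=\sum_i2^{-i}n_i^*n_i\in A$. By the last observation $\ker h=\mathbb{C}\xi$, so $p=1-\chi_{(0,\infty)}(h)$ has rank one. By Lemma~\ref{lem:rank}, $0$ dominates every $a\in A_{sa}$ below $p$, so $A$ is not regular in any algebra that contains $p$.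
\end{remark}

The projection onto $\mathbb{C}\xi$ compresses every operator $x$ to the scalar $\omega_\xi(x)$, but it is not available in $R$. The spectral projection of an operator like $h$ for a short interval $[0,t]$ is available, and on finitely many operators it does almost the same.

\begin{lemma}[Excision]\label{lem:excision}
Let $\zeta\in H$ be a unit vector, $G\subseteq R$ a finite set and $\delta>0$. There is a projection $f\in R$ with $f\zeta=\zeta$ and $\|fxf-\omega_\zeta(x)f\|<\delta$ for all $x\in G$.
\end{lemma}

\begin{proof}
For $x\in G$ put $x'=x-\omega_\zeta(x)1$, so that $x'\zeta\perp\zeta$. By (T) there is $y_x\in A$ with $y_x\zeta=x'\zeta$ and $y_x^*\zeta=\langle\zeta,x'\zeta\rangle\zeta=0$. Then $x'=n_x+y_x$, where $n_x=x'-y_x$ satisfies $n_x\zeta=0$. The positive operator $c=\sum_{x\in G}(n_x^*n_x+y_xy_x^*)\in R$ has $c\zeta=0$. Choose $t\in(0,\delta^2/4)$ that is not an eigenvalue of $c$, and let $f=1-\chi_{(t,\infty)}(c)=\chi_{[0,t]}(c)$, which lies in $R$ by ($\dagger$). Then $f\zeta=\zeta$ and $\|fcf\|\le t$. Hence $\|n_xf\|^2=\|fn_x^*n_xf\|\le t$ and $\|fy_x\|^2=\|fy_xy_x^*f\|\le t$,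 and $\|fx'f\|\le\|n_xf\|+\|fy_x\|\le2\sqrt{t}<\delta$.
\end{proof}

\subsection*{One element and one vector}
Here is the construction of the next section in its smallest case. Let $a\in A_{sa}$ and let $\xi$ be a unit vector. Put $\alpha=\omega_\xi(a)$, $a'=a-\alpha$ and $\sigma=\|a'\xi\|$, and assume $\sigma>0$. Then $a\xi=\alpha\xi+\sigma\zeta$ with a unit vector $\zeta\perp\xi$. We lift this equation between vectors to an approximate equation between operators in $R$.

Since $\omega_\xi(a')=0$ and $\omega_\xi(a'^2)=\sigma^2$, Lemma~\ref{lem:excision} gives a projection $f\in R$ with $f\xi=\xi$, $\|fa'f\|<\delta$ and $\|fa'^2f-\sigma^2f\|<\delta$. Put $v=(1-f)a'f$. Then $v^*v=fa'^2f-(fa'f)^2$, so $\|v^*v-\sigma^2f\|<\delta+\delta^2$, and $v^*v$ is invertible in $fRf$ for small $\delta$. The element $w=v(v^*v)^{-1/2}\in R$ satisfies $w^*w=f$ and $fw=0$. Therefore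
\[
e_{11}=f,\qquad e_{21}=w,\qquad e_{12}=w^*,\qquad e_{22}=ww^*
\]
are matrix units of a copy of $M_2$ in $R$. From $|\sqrt{s}-\sigma|\le|s-\sigma^2|/\sigma$ we get $\|v-\sigma w\|=\|w((v^*v)^{1/2}-\sigma f)\|\le(\delta+\delta^2)/\sigma$. Since $af=\alpha f+fa'f+v$,
\[
\|af-(\alpha e_{11}+\sigma e_{21})\|\le\delta+(\delta+\delta^2)/\sigma .
\]
So the finite dimensional algebra $D_1$ spanned by the $e_{ij}$ and $1$ contains a projection $q=f$ that fixes $\xi$ and an element $d$ close to $aq$. The element $a$ itself is not close to $D_1$; only the column $aq$ is. Section~\ref{sec:D} shows that columns suffice, provided that the projections $q$ eventually fix every vector of a dense sequence.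

Three things change in the general step. There are several elements and several vectors. The new matrix algebra must be compatible with the algebra $D_{k-1}$ built before, so we construct partial isometries with ranges under the minimal projections of $D_{k-1}$ and move them around with its matrix units. Finally, the shape of $D_k$ must not depend on $A$. In the case above, $D_1\cong M_2\oplus\mathbb{C}$ only if $e_{11}+e_{22}\neq1$, and if $\sigma=0$ no $M_2$ is needed at all. We therefore fix the sizes in advance, as large as the worst case requires, pad with extra vectors, and keep one spare vector outside the new matrix algebra. Proposition~\ref{prop:R}(ii) provides the room.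

\section{The AF-algebra $\mathfrak{D}$ and its copy in $R$}\label{sec:tower}

Put $n_0=1$ and $\mathfrak{D}_0=\mathbb{C}$. For $k\ge1$ put
\[
r_k=k(k+1)(\dim\mathfrak{D}_{k-1})^2,\qquad n_k=r_k(n_0+\dots+n_{k-1}),\qquad \mathfrak{D}_k=M_{n_k}\oplus\mathfrak{D}_{k-1},
\]
so that $\mathfrak{D}_{k-1}=\bigoplus_{\beta<k}M_{n_\beta}$. Embed $\mathfrak{D}_{k-1}$ in $\mathfrak{D}_k$ by
\[
\iota_k(x)=(\rho_{k-1}(x)\otimes1_{r_k},\,x),
\]
where $\rho_{k-1}$ is the block diagonal embedding in $M_{n_0+\dots+n_{k-1}}$, and let $\mathfrak{D}=\varinjlim\mathfrak{D}_k$. For example $r_1=n_1=2$ and $\mathfrak{D}_1=M_2\oplus\mathbb{C}$, as in the case worked above; then $r_2=6\cdot5^2=150$ and $n_2=150\cdot 3=450$. Nothing in the definition refers to $A$. In words, each block of $\mathfrak{D}_{k-1}$ enters the new block $M_{n_k}$ with multiplicity $r_k$ and also survives as a block of its own. The surviving summand records the part of $H$ that the new matrix algebra leaves over; we have no means of absorbing it, and no need to.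

Index the rows of $M_{n_k}$ by
\[
\Lambda=\{(\beta,i,s):0\le\beta<k,\ 1\le i\le n_\beta,\ 1\le s\le r_k\}.
\]
In terms of the standard matrix units, $\rho_{k-1}(\,\cdot\,)\otimes 1_{r_k}$ sends
\begin{equation}\label{eq:model}
\varepsilon^\beta_{ij}\ \longmapsto\ \sum_{s\le r_k}\varepsilon_{(\beta,i,s),(\beta,j,s)} .
\end{equation}

Fix a sequence $(a_l)_{l\ge1}$ dense in $A_{sa}$ and a sequence $(\xi_l)_{l\ge1}$ dense in the unit sphere of $H$.

\begin{proposition}\label{prop:tower}
There are finite dimensional $C^*$-subalgebras $\mathbb{C}1=D_0\subseteq D_1\subseteq\cdots$ of $R$ and $*$-isomorphisms $\theta_k:\mathfrak{D}_k\to D_k$ with $\theta_k\circ\iota_k=\theta_{k-1}$, and for $k\ge1$ there are projections $q_k\in D_k$ and elements $d_{l,k}\in D_k$ $(l\le k)$, such that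
\begin{itemize}
\item[(1)] $q_k$ commutes with $D_{k-1}$;
\item[(2)] $q_k\xi_l=\xi_l$ for $l\le k$;
\item[(3)] $\|a_lq_k-d_{l,k}\|\le2^{-k}$ for $l\le k$.
\end{itemize}
\end{proposition}

\begin{proof}
Suppose that $D_{k-1}$ and $\theta_{k-1}$ are constructed. Let $e^\beta_{ij}=\theta_{k-1}(\varepsilon^\beta_{ij})$, so that $\sum_{\beta,i}e^\beta_{ii}=1$, and write $e_\beta=e^\beta_{11}$, $N=\dim D_{k-1}$ and $r=r_k$.

\emph{Step 1: vectors.} Let
\[
L'=\operatorname{span}\{x\xi_l:x\in D_{k-1},\,l\le k\},\qquad L=L'+\operatorname{span}\{xa_l\eta:x\in D_{k-1},\,l\le k,\,\eta\in L'\}.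
\]
Both spaces are invariant under $D_{k-1}$, they contain $\xi_1,\dots,\xi_k$, and $a_lL'\subseteq L$ for $l\le k$. Also $\dim L'\le kN$ and $\dim L\le kN+N\cdot k\cdot kN\le k(k+1)N^2=r$; this is the origin of $r_k$. For a $D_{k-1}$-invariant subspace $M$ we have $e_\beta M\subseteq M$ and
\begin{equation}\label{eq:decomp}
M=\bigoplus_{\beta,i}e^\beta_{i1}(e_\beta M),
\end{equation}
because $\eta=\sum_{\beta,i}e^\beta_{i1}(e^\beta_{1i}\eta)$ with $e^\beta_{1i}\eta=e_\beta e^\beta_{1i}\eta\in e_\beta M$ for $\eta\in M$.

By Proposition~\ref{prop:R}(ii), $e_\beta H$ is infinite dimensional. As $e_\beta L'\subseteq e_\beta L$ and $\dim e_\beta L\le r$, there are orthonormal vectors $\zeta^\beta_1,\dots,\zeta^\beta_{r+1}\in e_\beta H$ such that the first $m_\beta=\dim e_\beta L'$ of them span $e_\beta L'$ and the span of the first $r$ contains $e_\beta L$. The last one is the spare vector. For $\lambda=(\beta,i,s)\in\Lambda$ put $\eta_\lambda=e^\beta_{i1}\zeta^\beta_s$, and let $\Lambda'\subseteq\Lambda$ be the set of $(\beta,i,s)$ with $s\le m_\beta$. By \eqref{eq:decomp}, the $\eta_\lambda$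 with $\lambda\in\Lambda'$ span $L'$, and the span of all $\eta_\lambda$ contains $L$. Hence there are scalars $c^l_{\mu\lambda}$ with
\begin{equation}\label{eq:vectors}
a_l\eta_\lambda=\sum_{\mu\in\Lambda}c^l_{\mu\lambda}\eta_\mu\qquad(l\le k,\ \lambda\in\Lambda').
\end{equation}

\emph{Step 2: from vectors to operators.} Fix any unit vector $\zeta_*$ and let $V$ be the span of $\zeta_*$ and all $\zeta^\beta_t$. For $\beta<k$ and $s\le r$, (T) gives $y\in A$ with $y\zeta_*=\zeta^\beta_s$ and $y^*v=\langle v,\zeta^\beta_s\rangle\zeta_*$ for $v\in V$. Put $v^\beta_s=e_\beta y\in e_\beta R$. Then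
\begin{equation}\label{eq:v}
v^\beta_s\zeta_*=\zeta^\beta_s,\qquad(v^\beta_s)^*\zeta^\beta_t=\delta_{st}\zeta_*\qquad(s\le r,\ t\le r+1).
\end{equation}
For $\lambda=(\beta,i,s)$ let $V_\lambda=e^\beta_{i1}v^\beta_s$, so that $V_\lambda\zeta_*=\eta_\lambda$. By \eqref{eq:vectors}, the operators
\[
z_{l,\lambda}=a_lV_\lambda-\sum_{\mu\in\Lambda}c^l_{\mu\lambda}V_\mu\in R\qquad(l\le k,\ \lambda\in\Lambda')
\]
annihilate $\zeta_*$. At this point the orthonormality of the $\zeta^\beta_s$ and the relations \eqref{eq:vectors} hold for the operators only at the single vector $\zeta_*$. Excision spreads them, approximately, over the range of a projection.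

\emph{Step 3: excision and orthonormalization.} Let $0<\delta<1/(2r)$, to be fixed in Step 5. We have $\omega_{\zeta_*}((v^\beta_s)^*v^\beta_t)=\langle\zeta^\beta_t,\zeta^\beta_s\rangle=\delta_{st}$ and $\omega_{\zeta_*}(z_{l,\lambda}^*z_{l,\lambda})=0$. Lemma~\ref{lem:excision} gives a projection $f\in R$ with $f\zeta_*=\zeta_*$ and
\[
\|f(v^\beta_s)^*v^\beta_tf-\delta_{st}f\|<\delta,\qquad\|z_{l,\lambda}f\|^2<\delta .
\]
Fix $\beta$. Regard the row $\mathbf{v}=(v^\beta_1f,\dots,v^\beta_rf)$ as an operator from $(fH)^r=fH\otimes\mathbb{C}^r$ to $e_\beta H$, and let $\Gamma=\mathbf{v}^*\mathbf{v}=[f(v^\beta_s)^*v^\beta_tf]_{s,t}\in M_r(fRf)$. Let $\mathbf{1}=f\otimes1_r$ be the unit of $M_r(fRf)$. Then $\|\Gamma-\mathbf{1}\|\le r\delta<\frac12$, so $\Gamma$ is invertible in $M_r(fRf)$. Define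
\[
\mathbf{w}=(w^\beta_1,\dots,w^\beta_r)=\mathbf{v}\,\Gamma^{-1/2}.
\]
Then $w^\beta_s\in e_\beta Rf$ and $\mathbf{w}^*\mathbf{w}=\mathbf{1}$, that is, $(w^\beta_s)^*w^\beta_t=\delta_{st}f$. The derivative of $s\mapsto s^{-1/2}$ is bounded by $2$ in absolute value on $[\frac12,\frac32]$, so $\|\Gamma^{-1/2}-\mathbf{1}\|\le2r\delta$; also $\|\mathbf{v}\|^2=\|\Gamma\|\le\frac32$. Hence
\begin{equation}\label{eq:close}
\|w^\beta_s-v^\beta_sf\|\le\|\mathbf{w}-\mathbf{v}\|\le4r\delta .
\end{equation}
The correction $\Gamma^{-1/2}$ does not disturb the action on $\zeta_*$; the second relation in \eqref{eq:v} was arranged for this purpose. Let $(\varepsilon_t)$ be the standard basis of $\mathbb{C}^r$. By \eqref{eq:v}, $\mathbf{v}(\zeta_*\otimes\varepsilon_t)=\zeta^\beta_t$ and $\mathbf{v}^*\zeta^\beta_t=\zeta_*\otimes\varepsilon_t$ for $t\le r$. So $\Gamma$ fixes $\zeta_*\otimes\varepsilon_t$, and then so does $\Gamma^{-1/2}$. Also $\mathbf{v}^*\zeta^\beta_{r+1}=0$, so $\mathbf{w}^*\zeta^\beta_{r+1}=\Gamma^{-1/2}\mathbf{v}^*\zeta^\beta_{r+1}=0$. Thus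
\begin{equation}\label{eq:w}
w^\beta_s\zeta_*=\zeta^\beta_s,\qquad(w^\beta_s)^*\zeta^\beta_{r+1}=0\qquad(s\le r).
\end{equation}

\emph{Step 4: the algebra $D_k$.} For $\lambda=(\beta,i,s)\in\Lambda$ put $W_\lambda=e^\beta_{i1}w^\beta_s\in Rf$. For $\mu=(\gamma,j,t)$ we have $e^\beta_{1i}e^\gamma_{j1}=\delta_{\beta\gamma}\delta_{ij}e_\beta$, and so
\[
W_\lambda^*W_\mu=\delta_{\lambda\mu}f .
\]
Since $f\ne0$, the operators $E_{\lambda\mu}=W_\lambda W_\mu^*$ are nonzero matrix units and span a copy of $M_{n_k}$ in $R$, with unit $Q=\sum_{\lambda\in\Lambda}E_{\lambda\lambda}$. Let $q_k=\sum_{\lambda\in\Lambda'}E_{\lambda\lambda}$. From $e^\beta_{ij}W_{(\gamma,h,s)}=\delta_{\beta\gamma}\delta_{jh}W_{(\beta,i,s)}$ we obtain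
\begin{equation}\label{eq:Q}
e^\beta_{ij}Q=\sum_{s\le r}E_{(\beta,i,s),(\beta,j,s)},\qquad e^\beta_{ij}q_k=\sum_{s\le m_\beta}E_{(\beta,i,s),(\beta,j,s)} .
\end{equation}
Exchanging $i$ and $j$ and taking adjoints gives the same right-hand sides for $Qe^\beta_{ij}$ and $q_ke^\beta_{ij}$. So $Q$ and $q_k$ commute with $D_{k-1}$, which is (1).

Consequently $x\mapsto(1-Q)x$ is a $*$-homomorphism on $D_{k-1}$. It is injective as soon as it is nonzero on each block. By \eqref{eq:Q}, $Qe_\beta=\sum_{s\le r}w^\beta_s(w^\beta_s)^*$, which annihilates $\zeta^\beta_{r+1}$ by \eqref{eq:w}; hence $(1-Q)e_\beta\zeta^\beta_{r+1}=\zeta^\beta_{r+1}\ne0$. Put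
\[
D_k=\operatorname{span}\{E_{\lambda\mu}\}\oplus(1-Q)D_{k-1},
\]
and let $\theta_k$ send $\varepsilon_{\lambda\mu}$ to $E_{\lambda\mu}$ and $x\in\mathfrak{D}_{k-1}$, in the second summand of $\mathfrak{D}_k$, to $(1-Q)\theta_{k-1}(x)$. This is a $*$-isomorphism of $\mathfrak{D}_k$ onto $D_k$. Comparing \eqref{eq:model} with \eqref{eq:Q} gives $\theta_k(\iota_k(\varepsilon^\beta_{ij}))=Qe^\beta_{ij}+(1-Q)e^\beta_{ij}=e^\beta_{ij}$. So $\theta_k\circ\iota_k=\theta_{k-1}$ and $D_{k-1}\subseteq D_k$.

\emph{Step 5: properties (2) and (3).} By \eqref{eq:w}, $W_\mu\zeta_*=\eta_\mu$. For $\mu\in\Lambda'$ we have $q_kW_\mu=\sum_{\lambda\in\Lambda'}W_\lambda W_\lambda^*W_\mu=W_\mu$, so $q_k\eta_\mu=\eta_\mu$. Thus $q_k$ fixes $L'$ pointwise, which gives (2). For (3) put $d_{l,k}=\sum_{\lambda\in\Lambda'}\sum_{\mu\in\Lambda}c^l_{\mu\lambda}E_{\mu\lambda}\in D_k$. Then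
\[
a_lq_k-d_{l,k}=\sum_{\lambda\in\Lambda'}\Bigl(a_lW_\lambda-\sum_\mu c^l_{\mu\lambda}W_\mu\Bigr)W_\lambda^* ,
\]
and the bracket equals $z_{l,\lambda}f+a_l(W_\lambda-V_\lambda f)-\sum_\mu c^l_{\mu\lambda}(W_\mu-V_\mu f)$. By \eqref{eq:close}, $\|W_\mu-V_\mu f\|\le4r\delta$, so
\[
\|a_lq_k-d_{l,k}\|\le\sum_{\lambda\in\Lambda'}\Bigl(\sqrt{\delta}+4r\delta\bigl(\|a_l\|+\sum_\mu|c^l_{\mu\lambda}|\bigr)\Bigr).
\]
The index sets, $r$ and the $c^l_{\mu\lambda}$ were fixed in Step 1, before $\delta$. For $\delta$ small enough the right-hand side is at most $2^{-k}$ for all $l\le k$.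
\end{proof}

Let $D\subseteq R$ be the norm closure of $\bigcup_kD_k$. The maps $\theta_k$ are isometric and compatible, so they induce a $*$-isomorphism $\mathfrak{D}\cong D$.

\section{The completion of $D$}\label{sec:D}

We verify the two hypotheses of Lemma~\ref{lem:criterion} for $D\subseteq R$. For regularity, the point is that a state which takes the value $1$ on $q_k$ sees only the column $a_lq_k$ of $a_l$.

\begin{proposition}\label{prop:Dregular}
$D$ is regular in $R$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:test} with $\Xi=\{\xi_m:m\ge1\}$. Let $\xi=\xi_m$ and let $\psi$ be a state of $B(H)$ with $\psi|_D=\omega_\xi|_D$. For $k\ge m$, property (2) gives $\psi(q_k)=\omega_\xi(q_k)=1$. By the Cauchy--Schwarz inequality $|\psi(x(1-q_k))|^2\le\psi(xx^*)\psi(1-q_k)=0$, so $\psi(x)=\psi(xq_k)$ for all $x\in B(H)$; the same holds for $\omega_\xi$. For $k\ge\max(l,m)$, property (3) and $\psi(d_{l,k})=\omega_\xi(d_{l,k})$ give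
\[
|\psi(a_l)-\omega_\xi(a_l)|=|\psi(a_lq_k-d_{l,k})-\omega_\xi(a_lq_k-d_{l,k})|\le2^{1-k}.
\]
Letting $k\to\infty$ and using the density of $(a_l)$, we find $\psi|_A=\omega_\xi|_A$. By Proposition~\ref{prop:unique}, $\psi|_R=\omega_\xi|_R$.
\end{proof}

To show that $D$ $\sigma$-generates $\widehat{R}$ we must recover $a_l$ from monotone limits of elements of $D$. The elements $d_{l,k}$ converge strongly to $a_l$, but they are not self-adjoint, and the $q_k$ do not increase. Property (1) makes the $q_k$ commute, so they can be cut into orthogonal pieces $p_k\le q_k$ with sum $1$, and the errors $2^{-k}$ on the pieces are summable. Passing from a sum of columns $Y$ with orthogonal supports to $YY^*$ then produces an increasing sequence.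

\begin{proposition}\label{prop:Dgenerates}
$R\subseteq D^{\sigma}$, where $D^{\sigma}$ is formed in $\widehat{R}$.
\end{proposition}

\begin{proof}
It suffices to show $a_l\in D^{\sigma}$ for every $l$. Then $A\subseteq D^{\sigma}$ because $D^\sigma$ is norm closed, and $\widehat{R}=A^{\sigma}\subseteq D^{\sigma}$ by Proposition~\ref{prop:R}(iii). Fix $l$, let $\lambda=\|a_l\|$, $b=a_l+\lambda\ge0$ and $d_k=d_{l,k}+\lambda q_k\in D$, so that $\|bq_k-d_k\|\le2^{-k}$ for $k\ge l$. We show that $b^2\in D^{\sigma}$; then $b=(b^2)^{1/2}\in D^{\sigma}$ and $a_l\in D^\sigma$.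

Fix $n\ge l$. For $j<k$ we have $q_j\in D_{k-1}$, so $q_j$ and $q_k$ commute by (1). Let $\pi_{n-1}=1$, $\pi_k=\prod_{j=n}^k(1-q_j)$ and $p_k=\pi_{k-1}-\pi_k=q_k\pi_{k-1}$ for $k\ge n$. The $\pi_k$ are decreasing projections in $D$, so the $p_k$ are mutually orthogonal projections in $D$, with $p_k\le q_k$. Put $g_m=\sum_{k=n}^mp_k=1-\pi_m\ge q_m$. By (2), $g_m\xi_j=\xi_j$ for $m\ge\max(j,n)$, so $g_m$ increases strongly to $1$. Therefore $X_m=bg_mb\in R$ increases strongly to $b^2\in R$, and $b^2=\sup_mX_m$ in $\widehat{R}_{sa}$ by Lemma~\ref{lem:strong}.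

Put $y_k=d_kp_k\in D$ and $Y_m=\sum_{k=n}^my_k$. Since $p_k=q_kp_k$, we have $\|bp_k-y_k\|=\|(bq_k-d_k)p_k\|\le2^{-k}$, and hence $\|bg_m-Y_m\|\le2^{1-n}\le1$ and $\|Y_m\|\le\|b\|+1$. For $j\ne k$ we have $y_jy_k^*=d_jp_jp_kd_k^*=0$, so
\[
Z_m=Y_mY_m^*=\sum_{k=n}^my_ky_k^*
\]
is a bounded increasing sequence in $D_{sa}$, and $T=\sup_mZ_m$ lies in $D^{\sigma}$. With $x=bg_m$ and $y=Y_m$ we have $X_m-Z_m=xx^*-yy^*=(x-y)x^*+y(x-y)^*$, so
\[
\|X_m-Z_m\|\le\eta_n:=2^{1-n}(2\|b\|+1)\qquad\text{for all }m\ge n.
\]
Thus $X_m\le T+\eta_n$ and $Z_m\le b^2+\eta_n$ for all $m$. Taking suprema gives $b^2\le T+\eta_n$ and $T\le b^2+\eta_n$, that is, $\|b^2-T\|\le\eta_n$. Since $\eta_n\to0$ and $D^{\sigma}$ is norm closed, $b^2\in D^{\sigma}$.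
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A$ be as in the first sentence. By Proposition~\ref{prop:R}(iii), $\widehat{A}\cong\widehat{R}$. By Propositions~\ref{prop:Dregular} and~\ref{prop:Dgenerates} and Lemma~\ref{lem:criterion}, $\widehat{R}\cong\widehat{D}\cong\widehat{\mathfrak{D}}$, and $\mathfrak{D}$ does not depend on $A$.

Now let $A$ be separable, simple, unital and infinite dimensional, and let $\pi$ be any irreducible representation, on $H$. Its kernel is a proper ideal, so $\pi$ is faithful, and $H$ is infinite dimensional because $\pi(A)$ is. The closed ideal $\pi(A)\cap K(H)$ of $\pi(A)$ does not contain $1$, so it is $0$. Hence $\widehat{A}\cong\widehat{\mathfrak{D}}$. This applies to $F$, and $\widehat{A}\cong\widehat{\mathfrak{D}}\cong\widehat{F}$.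
\end{proof}

\begin{remark}\label{rem:isolated}
The pure state space of a simple, unital, infinite dimensional $C^*$-algebra $A$ has no isolated points. A pure state is a vector state $\omega_\xi$ in its GNS representation, which is irreducible and infinite dimensional. Unit vectors $\xi'\notin\mathbb{C}\xi$ with $\xi'\to\xi$ define pure states with $\|\omega_{\xi'}-\omega_\xi\|\le2\|\xi'-\xi\|\to 0$. They differ from $\omega_\xi$ on $A$: transitivity gives $a$ with $a\xi=0$ and $a\xi'\ne0$, so $\omega_\xi(a^*a)=0<\omega_{\xi'}(a^*a)$.
\end{remark}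

\section{Prime algebras and factors}\label{sec:prime}

If $A$ is not prime, the natural candidate for a central projection of $\widehat{A}$ is the supremum of an approximate unit of an ideal. No Hilbert space is at hand to compute with it, so we need to know that suprema are compatible with multiplication.

\begin{lemma}\label{lem:conj}
Let $C$ be a unital $C^*$-algebra, let $(b_m)$ be an increasing sequence in $C_{sa}$ with supremum $b$, and let $x\in C$. Then $xbx^*$ is the supremum of $(xb_mx^*)$.
\end{lemma}

\begin{proof}
If $x$ is invertible, $y\mapsto xyx^*$ is an order isomorphism of $C_{sa}$, and it preserves suprema and infima. In general, put $c_m=b-b_m$, a decreasing sequence with infimum $0$. The element $xbx^*$ is an upper bound of $(xb_mx^*)$. If $y$ is another one, then $z=xbx^*-y\le xc_mx^*$ for all $m$, and we must show $z\le0$. Choose a real $\lambda>\|x\|$, so that $x\pm\lambda$ are invertible, and let $u_m=\frac12(x+\lambda)c_m(x+\lambda)^*$ and $v_m=\frac12(x-\lambda)c_m(x-\lambda)^*$. Both sequences decrease with infimum $0$, and $u_m+v_m=xc_mx^*+\lambda^2c_m\ge z$.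 For $k\ge m$ we get $z\le u_k+v_k\le u_m+v_k$, so $z-u_m\le\inf_kv_k=0$. Hence $z\le\inf_mu_m=0$.
\end{proof}

\begin{proposition}\label{prop:notprime}
If $A$ is unital, separable and not prime, then $\widehat{A}$ has a central projection different from $0$ and $1$.
\end{proposition}

\begin{proof}
Let $I,J$ be nonzero closed ideals with $IJ=0$; taking adjoints, $JI=0$. Since $I$ is separable, it has a sequential approximate unit: an increasing sequence $(u_n)$ of positive contractions in $I$ with $\|u_nx-x\|\to0$ for $x\in I$. Put $z=\sup_nu_n\in\widehat{A}$, so $0\le z\le1$.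

\emph{$z$ acts as a unit on $I$.} Let $x\in I$. The increasing sequence $(x^*u_nx)$ converges in norm to $x^*x$, which is therefore its supremum, and Lemma~\ref{lem:conj} gives $x^*zx=x^*x$. So $\|(1-z)^{1/2}x\|^2=\|x^*(1-z)x\|=0$, and $zx=x$. In particular $z\ne0$.

\emph{$z$ is a projection.} We have $zu_n=u_n$ and, by taking adjoints, $u_nz=u_n$. So $z^3=\sup_nzu_nz=\sup_nu_n=z$ by Lemma~\ref{lem:conj}, and the spectrum of $z$, which lies in $[0,1]$, is contained in $\{0,1\}$.

\emph{$z$ commutes with $A$.} Let $u\in A$ be unitary and $z'=uzu^*$. For $x\in I$ we have $u^*x\in I$, so $z'x=u(zu^*x)=x$. Hence $u_n=z'u_nz'\le z'$ for all $n$, and $z\le uzu^*$. The same inequality for $u^*$ reads $uzu^*\le z$. So $z$ commutes with every unitary of $A$, and these span $A$.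

\emph{$z$ is central.} Conjugation by the self-adjoint unitary $2z-1$ is a $*$-automorphism of $\widehat{A}$ and so preserves suprema. Its fixed points, which are the elements commuting with $z$, form a $\sigma$-closed $C^*$-subalgebra containing $A$, hence all of $\widehat{A}$.

\emph{$z\ne1$.} For $y\in J$ we have $yu_n=0$, so $yzy^*=\sup_nyu_ny^*=0$. If $z=1$, then $yy^*=0$ for all $y\in J$, contrary to $J\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
If $A$ is not prime, $\widehat{A}$ is not a factor by Proposition~\ref{prop:notprime}. Let $A$ be prime. A separable prime $C^*$-algebra is primitive, that is, it has a faithful irreducible representation; this is a theorem of Dixmier, see \cite[4.3.6]{Pedersen}. Let $A\subseteq B(H)$ be any faithful irreducible representation. Then $H$ is separable, being the closure of $A\xi$.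

Suppose $A\cap K(H)\ne0$. An irreducible $C^*$-algebra that contains a nonzero compact operator contains $K(H)$. By Example~\ref{ex:BH}, $\widehat{A}\cong B(H)$, which is a factor.

Suppose $A\cap K(H)=0$. Then $H$ is infinite dimensional, since otherwise $1\in K(H)$. Theorem~\ref{thm:main} gives $\widehat{A}\cong\widehat{\mathfrak{D}}\cong\widehat{F}$, which by (F2) is a factor and not a von Neumann algebra.

So $\widehat{A}$ is a factor, and (a) or (b) holds. They exclude each other because $\widehat{F}$ is not a von Neumann algebra. If some faithful irreducible representation contains a nonzero compact operator, the first case shows that $\widehat{A}\cong B(H)$. Conversely, if $\widehat{A}\cong B(H)$ for some separable $H$, take any faithful irreducible representation of $A$; were its image free of nonzero compact operators, the second case would give (b). This proves the equivalence stated in (a).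
\end{proof}

\begin{thebibliography}{9}

\bibitem{MCGD}
\emph{Monotone Complete $C^*$-algebras and Generic Dynamics},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 53806/\allowbreak 1/\allowbreak Kazuyuki\%20Sait\%c3\%b4\%20\_\%20.pdf}.

\bibitem{Pedersen}
Pedersen, \emph{$C^*$-algebras and their automorphism groups}.

\end{thebibliography}
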